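\title{The angle of the $H^\infty$-calculus can exceed the angle of sectoriality on $L^p$}

\begin{abstract}
For every $p\in(1,\infty)\setminus\{2\}$ and $0<\Omega<\pi$ we construct a bounded injective operator with dense range on $\ell^p$ whose angle of sectoriality is $0$ and whose $H^\infty$-calculus is bounded with optimal angle $\Omega$. Consequently, on an infinite-dimensional $L^p$-space with $p\neq2$ every pair of angles $0\le\omega(A)\le\omega_H(A)<\pi$ occurs, while for $p=2$ and in finite dimension the two angles agree. The operator is built from blocks $De^{aT}$, where $D$ is a lacunary diagonal operator and $T$ is a shift along the branches of a tree, acting on $\ell^p(\ell^2)$.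
\end{abstract}

\section{Two angles}\label{sec:intro}

Let $X$ be a complex Banach space. For $0<\theta<\pi$ let
\[
\Sigma_\theta=\{z\in\mathbb C\setminus\{0\}:|\arg z|<\theta\},
\]
where $\arg$ takes values in $(-\pi,\pi]$. For a closed linear operator $A$ on $X$ we write $\sigma(A)$ for the spectrum and $R(\lambda,A)=(\lambda-A)^{-1}$ for $\lambda\notin\sigma(A)$. The operator $A$ is \emph{sectorial} if there is $\omega\in(0,\pi)$ such that $\sigma(A)\subseteq\overline{\Sigma_\omega}$ and
\[
\sup\{\|\lambda R(\lambda,A)\|:\lambda\in\mathbb C\setminus\overline{\Sigma_{\omega'}}\}<\infty\qquad\text{for every }\omega'\in(\omega,\pi).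
\]
The infimum $\omega(A)$ of all such $\omega$ is the \emph{angle of sectoriality}.

Let $H^\infty_0(\Sigma_\theta)$ be the space of holomorphic functions $\varphi$ on $\Sigma_\theta$ with $|\varphi(z)|\le C\min(|z|^{\varepsilon},|z|^{-\varepsilon})$ for some $C,\varepsilon>0$, and let $\|\varphi\|_\infty$ be the supremum of $|\varphi|$ over $\Sigma_\theta$. If $A$ is sectorial, $\theta\in(\omega(A),\pi)$ and $\varphi\in H^\infty_0(\Sigma_\theta)$, put
\begin{equation}\label{eq:calculus}
\varphi(A)=\frac1{2\pi i}\int_{\partial\Sigma_\nu}\varphi(z)R(z,A)\,dz,\qquad \omega(A)<\nu<\theta,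
\end{equation}
with $\partial\Sigma_\nu$ traversed from $\infty e^{i\nu}$ to $0$ to $\infty e^{-i\nu}$, that is, counterclockwise around the sector. The integrand is $O(|z|^{-1}\min(|z|^\varepsilon,|z|^{-\varepsilon}))$, so the integral converges absolutely in operator norm, and by Cauchy's theorem it does not depend on $\nu$. We say that $A$ has a \emph{bounded $H^\infty(\Sigma_\theta)$-calculus} if there is a constant $C$ with $\|\varphi(A)\|\le C\|\varphi\|_\infty$ for all $\varphi\in H^\infty_0(\Sigma_\theta)$. If this holds for some $\theta\in(\omega(A),\pi)$, the infimum of all such $\theta$ is denoted by $\omega_H(A)$. By definition $\omega(A)\le\omega_H(A)$.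

Both angles measure how narrow a sector can be while $A$ still behaves like a number in that sector. The angle $\omega(A)$ tests this on the functions $z\mapsto\lambda/(\lambda-z)$ only; the angle $\omega_H(A)$ tests it on all of $H^\infty_0$. In the simplest cases the two tests give the same answer. If $A$ is a sectorial diagonal operator on $\ell^p$ with nonzero entries $\lambda_n$, then Cauchy's formula (Lemma~\ref{lem:cauchy}) shows that $\varphi(A)$ is diagonal with entries $\varphi(\lambda_n)$, so $\|\varphi(A)\|\le\|\varphi\|_\infty$ for every $\theta>\omega(A)$. The angles also agree for matrices, and on Hilbert spaces by a theorem of McIntosh \cite{McI}; see Section~\ref{sec:equal}. One is led to guess that a bounded calculus on one sector always improves to all sectors of angle larger than $\omega(A)$.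

In general Banach spaces this guess is wrong. A first example with $\omega(A)<\omega_H(A)$, without dense range, was given by Cowling, Doust, McIntosh and Yagi; later Kalton gave an example on a uniformly convex space, and Kalton and Weis one on a closed subspace of $L^p$ with $p\in(1,2)$. An example on a \emph{complemented} subspace extends to the whole space by adding the identity on a complement (Lemma~\ref{lem:sum}), but this route is not available for a subspace that is merely closed. The following question is posed as an open problem in \cite{source}.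

\medskip
\noindent\textbf{Problem.} \emph{Do there exist $p\in(1,\infty)\setminus\{2\}$, a measure space $(S,\mu)$ and a sectorial operator $A$ on $L^p(S,\mu)$ with a bounded $H^\infty(\Sigma_\theta)$-calculus for some $\theta\in(\omega(A),\pi)$ such that $\omega(A)<\omega_H(A)$?}
\medskip

The answer is yes, for every such $p$, already on $\ell^p$, and with every pair of angles.

\begin{theorem}\label{thm:lp}
Let $p\in(1,\infty)\setminus\{2\}$ and $0<\Omega<\pi$. There is a bounded, injective operator $A$ with dense range on $\ell^p$ which is sectorial with $\omega(A)=0$, has a bounded $H^\infty(\Sigma_\theta)$-calculus for every $\theta\in(\Omega,\pi)$, and satisfies $\omega_H(A)=\Omega$.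
\end{theorem}

\begin{theorem}\label{thm:class}
Let $1<p<\infty$ and let $(S,\mu)$ be a measure space. Let $A$ run over the sectorial operators on $L^p(S,\mu)$ that have a bounded $H^\infty(\Sigma_\theta)$-calculus for some $\theta\in(\omega(A),\pi)$.
\begin{itemize}
\item[(a)] If $p\neq2$ and $L^p(S,\mu)$ is infinite-dimensional, then the set of pairs $(\omega(A),\omega_H(A))$ is exactly $\{(\omega,\Omega):0\le\omega\le\Omega<\pi\}$. All pairs are attained by bounded injective operators with dense range. The same holds in every Banach space containing a complemented subspace isomorphic to $\ell^p$ for some $p\in(1,\infty)\setminus\{2\}$.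
\item[(b)] If $p=2$ or $\dim L^p(S,\mu)<\infty$, then always $\omega(A)=\omega_H(A)$.
\end{itemize}
\end{theorem}

The construction rests on one difference between the two tests. The function $\lambda/(\lambda-z)$ is active on a single scale: it is close to $1$ for $|z|\ll|\lambda|$ and close to $0$ for $|z|\gg|\lambda|$. The function $z^{is}$, $s\in\mathbb R$, satisfies $z\frac{d}{dz}z^{is}=is\,z^{is}$ and is therefore equally active on all scales; its supremum on $\Sigma_\theta$ is $e^{\theta|s|}$, so exponential growth of $\|A^{is}\|$ forces $\omega_H(A)$ to be large. We place operators $T_k$ on the separated scales $2^{-1},2^{-2},\dots$, in a space where each $T_k$ is a contraction but the $T_k$ acting together have large norm. Resolvents then see essentially one $T_k$ at a time, and imaginary powers see all of them at once. Section~\ref{sec:onestep} shows this on a small example. After some standard facts (Section~\ref{sec:facts}) we build the operator on an $\ell^p$-sum of Euclidean spaces for $1<p<2$ (Sections~\ref{sec:tree} and~\ref{sec:operator}), move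 it to $\ell^p$ and $L^p$ for all $p\ne2$ (Section~\ref{sec:transfer}), and prove Theorem~\ref{thm:class}(b) in Section~\ref{sec:equal}.

\section{The mechanism in one step}\label{sec:onestep}

Two elementary inequalities express the localization of the resolvent. First, let $\theta\in(0,\pi)$ and $c=\sin(\theta/2)$. For nonzero $\lambda,w\in\mathbb C$,
\begin{equation}\label{eq:angle}
|\arg\lambda|\ge\theta,\quad|\arg w|\le\theta/2\quad\Longrightarrow\quad|\lambda-w|\ge c\max(|\lambda|,|w|).
\end{equation}
Indeed, $|\arg\lambda-\arg w|\in[\theta/2,\pi+\theta/2]$, so the principal arguments of $w/\lambda$ and $\lambda/w$ have modulus at least $\min(\theta/2,\pi-\theta/2)=\theta/2$. Since $\theta/2<\pi/2$, the distance from $1$ to $\mathbb C\setminus\Sigma_{\theta/2}$ is $c$, so $|1-w/\lambda|\ge c$ and $|1-\lambda/w|\ge c$. Second, if the $t_k$ are distinct integer powers of $2$ and $\lambda\neq0$, then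
\begin{equation}\label{eq:lacunary}
\sum_k\min\Big(\frac{|\lambda|}{t_k},\frac{t_k}{|\lambda|}\Big)\le4,
\end{equation}
because the terms with $t_k\le|\lambda|$, and those with $t_k>|\lambda|$, are distinct members of a geometric progression of ratio $2$ bounded by $1$, so that each group sums to at most $2$.

Now let $1<p<2$, put
\[
\gamma=\frac1p-\frac12\in\big(0,\tfrac12\big),
\]
and let $d\ge2$. Consider arrays $x(v,k)$ with rows $v\in\{0,1,\dots,d\}$ and columns $k\in\{1,\dots,d\}$, normed by taking the $\ell^2$-norm of each row and then the $\ell^p$-norm of the results. Let $T$ move the top row onto the diagonal: $(Tx)(k,k)=x(0,k)$, and all other entries of $Tx$ vanish. Then $T^2=0$, every column is invariant, and on each column $T$ has norm $1$. For a sequence $b=(b_k)$ let $M_b$ multiply the $k$th column by $b_k$, so $\|M_b\|=\max_k|b_k|$. The nonzero entries of $M_bTx$ lie in different rows, so with $y=x(0,\cdot)$ we have $\|M_bTx\|=\|(b_ky_k)\|_p$ and $\|x\|\ge\|y\|_2$. H\"older's inequality with $\frac1p=\gamma+\frac12$, which is an equality for $|y_k|=|b_k|^{1/(2\gamma)}$,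 gives
\begin{equation}\label{eq:onestepnorm}
\|M_bT\|=\|b\|_{1/\gamma}.
\end{equation}
In particular $\|T\|=d^\gamma$, although $T$ is a contraction on each column.

Let $t_k=2^{-k}$, $D=M_t$, $a>0$ and $A=De^{aT}=D(I+aT)$. On the $k$th column $A=t_k(I+aT)$, and $T^2=0$ gives explicit formulas for the resolvent and for $A^{is}:=D^{is}e^{isaT}$:
\[
\lambda R(\lambda,A)=M_{\lambda/(\lambda-t)}+a\,M_{\lambda t/(\lambda-t)^2}\,T,\qquad A^{is}=M_{t^{is}}+isa\,M_{t^{is}}\,T .
\]
Let $|\arg\lambda|\ge\theta$. By \eqref{eq:angle}, $|\lambda/(\lambda-t_k)|\le c^{-1}$ and $|\lambda t_k/(\lambda-t_k)^2|\le c^{-2}\min(|\lambda|/t_k,t_k/|\lambda|)$. Since $\|b\|_{1/\gamma}\le\|b\|_1$, \eqref{eq:lacunary} and \eqref{eq:onestepnorm} give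
\[
\|\lambda R(\lambda,A)\|\le c^{-1}+4ac^{-2},\qquad\text{whereas}\qquad\|A^{is}\|\ge |s|\,a\,d^\gamma-1 .
\]
Take $a=\Omega d^{-\gamma}$ and let $d\to\infty$. The contribution of $T$ to the resolvent tends to $0$, and its contribution to $A^{is}$ has norm $\Omega|s|$ for every $d$.

The quantity $\Omega|s|$ is only the linear term of $e^{\Omega|s|}$, and linear growth is compatible with a bound $Ce^{\theta|s|}$ for every $\theta>0$. To obtain all the terms $(\Omega|s|)^j/j!$ we need $\|T^j\|=d^{j\gamma}$ for many $j$. The factor $d^\gamma$ came from breaking one row into $d$ rows, and after one step every entry is alone in its row. So we start with a row of length $d^n$, break it into $d$ rows of length $d^{n-1}$, break each of these again, and so on. The rows are then indexed by the vertices of a $d$-ary tree and the columns by its leaves.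

\section{Standard facts about the calculus}\label{sec:facts}

Two monotonicity properties follow from the definitions. If $\omega$ is admissible in the definition of sectoriality, then so is every larger $\omega<\pi$; hence $\lambda R(\lambda,A)$ is bounded outside $\overline{\Sigma_{\omega'}}$ for every $\omega'>\omega(A)$, and every nonzero point of $\sigma(A)$ has argument of modulus at most $\omega(A)$. If $A$ has a bounded $H^\infty(\Sigma_\theta)$-calculus and $\theta<\theta'<\pi$, then it has a bounded $H^\infty(\Sigma_{\theta'})$-calculus: restrict $\varphi$ to $\Sigma_\theta$ and take $\nu<\theta$ in \eqref{eq:calculus}. Thus the calculus is bounded for every $\theta\in(\omega_H(A),\pi)$. Also, if $J:X\to Y$ is an isomorphism, then $A$ and $JAJ^{-1}$ have the same angles, since $R(\lambda,JAJ^{-1})=JR(\lambda,A)J^{-1}$ and $\varphi(JAJ^{-1})=J\varphi(A)J^{-1}$.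

\begin{lemma}\label{lem:cauchy}
Let $0<\nu<\theta<\pi$ and $\varphi\in H^\infty_0(\Sigma_\theta)$. Then
\[
\frac1{2\pi i}\int_{\partial\Sigma_\nu}\frac{\varphi(z)}{z-w}\,dz=\varphi(w)\quad(w\in\Sigma_\nu),\qquad\int_{\partial\Sigma_\nu}\frac{\varphi(z)}{z}\,dz=0 .
\]
\end{lemma}

\begin{proof}
Apply Cauchy's formula, respectively Cauchy's theorem, on the region $\Sigma_\nu\cap\{r<|z|<R\}$. In both integrals the arc $|z|=R$ contributes $O(R^{-\varepsilon})$ and the arc $|z|=r$ contributes $O(r^{\varepsilon})$. Let $r\to0$ and $R\to\infty$.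
\end{proof}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Let $B$ be an invertible operator on a finite-dimensional space with $\sigma(B)\subset(0,\infty)$. For every $\theta\in(0,\pi)$, $\lambda R(\lambda,B)$ is bounded on $\{\lambda\neq0:|\arg\lambda|\ge\theta\}$; thus $\omega(B)=0$.
\item[(b)] For $0\le\beta<\pi$ the operator $e^{i\beta}I$ on a nonzero space has $\omega=\omega_H=\beta$.
\item[(c)] The zero operator is sectorial of angle $0$, and $\varphi(0)=0$ for all $\varphi\in H^\infty_0(\Sigma_\theta)$.
\end{itemize}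
\end{lemma}

\begin{proof}
(a) The function $\lambda R(\lambda,B)$ is continuous on the closed set $\{0\}\cup\{|\arg\lambda|\ge\theta\}$ and tends to $I$ as $|\lambda|\to\infty$.

(b) The spectrum is $\{e^{i\beta}\}$, so $\omega\ge\beta$. The argument of (a) bounds $\lambda/(\lambda-e^{i\beta})$ on $\{|\arg\lambda|\ge\theta\}$ for $\theta>\beta$, so $\omega=\beta$. By Lemma~\ref{lem:cauchy}, $\varphi(e^{i\beta}I)=\varphi(e^{i\beta})I$, so the calculus is bounded for every $\theta>\beta$.

(c) Here $R(\lambda,0)=\lambda^{-1}I$; use the second formula of Lemma~\ref{lem:cauchy}.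
\end{proof}

\begin{lemma}\label{lem:sum}
Let $Y=Y_1\oplus Y_2$ be a topological direct sum, let $B_1$, $B_2$ be closed operators on $Y_1$, $Y_2$, and let $B=B_1\oplus B_2$ with domain $D(B_1)\oplus D(B_2)$. Then $B$ is sectorial if and only if $B_1$ and $B_2$ are, and in that case $\omega(B)=\max_j\omega(B_j)$. For $\theta>\omega(B)$, $B$ has a bounded $H^\infty(\Sigma_\theta)$-calculus if and only if $B_1$ and $B_2$ do. If $B_1$ and $B_2$ have bounded calculi, then $\omega_H(B)=\max_j\omega_H(B_j)$.
\end{lemma}

\begin{proof}
We have $\sigma(B)=\sigma(B_1)\cup\sigma(B_2)$ and $R(\lambda,B)=R(\lambda,B_1)\oplus R(\lambda,B_2)$, hence $\varphi(B)=\varphi(B_1)\oplus\varphi(B_2)$. The norm of $C_1\oplus C_2$ lies between $\max_j\|C_j\|$ and a fixed multiple of it. So the set of admissible $\omega$ for $B$ is the intersection of the sets for $B_1$ and $B_2$, and the same is true for the admissible $\theta$. By monotonicity these sets are intervals with right endpoint $\pi$, and the infimum of the intersection is the larger infimum.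
\end{proof}

Our blocks have the form $te^Z$ with $Z$ nilpotent, and it is convenient to compute with them in the logarithmic variable $\zeta$, $z=te^\zeta$, in which the sector $\Sigma_\theta$ becomes the strip $|\operatorname{Im}\zeta|<\theta$. If $Z^{n+1}=0$ and $h(\zeta)=\sum_jh_j\zeta^j$ is holomorphic near $0$, put $h(Z)=\sum_{j=0}^nh_jZ^j$. The map $h\mapsto h(Z)$ is linear and multiplicative. We shall use Cauchy's estimate: if $h$ is holomorphic on $\{|\zeta|<\rho\}$ and $|h|\le H$ there, then $|h_j|\le H\rho^{-j}$.

\begin{lemma}\label{lem:nilp}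
Let $Z$ be a nilpotent operator on a finite-dimensional space, $t>0$ and $B=te^Z$.
\begin{itemize}
\item[(a)] For $\lambda\neq t$ we have $\lambda\notin\sigma(B)$ and $R(\lambda,B)=g_\lambda(Z)$, where $g_\lambda(\zeta)=(\lambda-te^\zeta)^{-1}$.
\item[(b)] For $\theta\in(0,\pi)$ and $\varphi\in H^\infty_0(\Sigma_\theta)$ we have $\varphi(B)=h(Z)$, where $h(\zeta)=\varphi(te^\zeta)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $g_\lambda$ is holomorphic near $0$ and $(\lambda-te^\zeta)g_\lambda(\zeta)=1$; substitute $Z$.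

(b) By (a) and Lemma~\ref{lem:basic}(a), $\omega(B)=0$. Fix $\nu\in(0,\theta)$. For $|\zeta|\le\nu/2$ the point $te^\zeta$ ranges over a compact subset of $\Sigma_\nu$, so $|g_z(\zeta)|\le C(1+|z|)^{-1}$ for $z\in\partial\Sigma_\nu$, and Lemma~\ref{lem:cauchy} gives $h(\zeta)=\frac1{2\pi i}\int_{\partial\Sigma_\nu}\varphi(z)g_z(\zeta)\,dz$. Multiply by $\zeta^{-j-1}/(2\pi i)$, integrate over $|\zeta|=\nu/2$ and use Fubini's theorem: the Taylor coefficients satisfy $h_j=\frac1{2\pi i}\int_{\partial\Sigma_\nu}\varphi(z)(g_z)_j\,dz$. Multiplying by $Z^j$ and summing over $j$ gives $h(Z)=\frac1{2\pi i}\int_{\partial\Sigma_\nu}\varphi(z)g_z(Z)\,dz=\varphi(B)$ by (a).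
\end{proof}

\section{The shift along a tree}\label{sec:tree}

Fix integers $d\ge2$ and $n\ge1$. Let $V$ be the set of words of length at most $n$ over $\{1,\dots,d\}$, including the empty word $\emptyset$, and let $K\subset V$ be the set of the $d^n$ words of length exactly $n$. We write $|w|$ for the length of $w$, and $w^-$ for the word obtained from $w\ne\emptyset$ by deleting its last letter. For $1<p<\infty$ let $E$ be the space of functions $x:V\times K\to\mathbb C$ with
\[
\|x\|^p=\sum_{v\in V}\Big(\sum_{k\in K}|x(v,k)|^2\Big)^{p/2}.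
\]
The \emph{column} $E_k$ is the subspace of functions supported on $V\times\{k\}$; it is isometric to $\ell^p(V)$. The norm of $x$ depends only on $|x|$ and is monotone in $|x|$. Hence the coordinate projection $P_k$ onto $E_k$ and the coordinate projection onto a \emph{level} $\{(v,k):|v|=j\}$ are contractions. There are two ways to estimate an operator that respects the columns. For scalars $b=(b_k)_{k\in K}$ let $M_b$ be multiplication by $b_k$ on $E_k$. Monotonicity gives
\begin{equation}\label{eq:mult}
\|M_b\|=\max_k|b_k|,\qquad\text{and $M_b$ is an isometry if all }|b_k|=1 .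
\end{equation}
If $B$ leaves every $E_k$ invariant, then $B=\sum_kBP_k$, so
\begin{equation}\label{eq:columns}
\|B\|\le\sum_{k\in K}\|B|_{E_k}\| .
\end{equation}
Define the \emph{tree shift} $T$ on $E$ by
\[
(Tx)(w,k)=\begin{cases}x(w^-,k)&\text{if }w\neq\emptyset\text{ and }w\text{ is a prefix of }k,\\0&\text{otherwise};\end{cases}
\]
see Figure~\ref{fig:tree}. Every column is invariant, so $T$ commutes with every $M_b$. Put $T_k=T|_{E_k}$. For $n=1$ this is the operator of Section~\ref{sec:onestep}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=0.55cm]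
\foreach \lab/\yy in {\emptyset/0,1/1,2/2,11/3,12/4,21/5,22/6}{
  \draw[gray!50] (0.6,-\yy)--(4.4,-\yy);
  \node[left] at (0.5,-\yy) {$\lab$};}
\foreach \lab/\xx/\ya/\yb in {11/1/1/3,12/2/1/4,21/3/2/5,22/4/2/6}{
  \node at (\xx,0.9) {$\lab$};
  \fill (\xx,0) circle (2pt) (\xx,-\ya) circle (2pt) (\xx,-\yb) circle (2pt);
  \draw[->,thick,shorten >=3pt,shorten <=3pt] (\xx,0)--(\xx,-\ya);
  \draw[->,thick,shorten >=3pt,shorten <=3pt] (\xx,-\ya)--(\xx,-\yb);}
\end{tikzpicture}
\caption{The tree shift for $d=n=2$. Rows are indexed by the vertices $v$ of the binary tree, columns by its leaves $k$, and dots mark the pairs with $v$ a prefix of $k$. The norm is $\ell^2$ along each row and $\ell^p$ across rows. The shift moves entries along the arrows and annihilates all other entries. A row of four ones has norm $4^{1/2}$; its images are two rows of two ones, of norm $2^{1/p}2^{1/2}$, and four rows of a single one, of norm $4^{1/p}$.}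
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:tree}
Let $1<p<2$, $\gamma=\frac1p-\frac12$, and let $x_0\in E$ be given by $x_0(\emptyset,k)=1$ for all $k$ and $x_0(v,k)=0$ for $v\neq\emptyset$.
\begin{itemize}
\item[(a)] $\|T_k\|\le1$ for every $k\in K$, and $T^{n+1}=0$.
\item[(b)] $\|T\|\le d^\gamma$.
\item[(c)] For $0\le j\le n$, $T^jx_0$ is supported on level $j$ and $\|T^jx_0\|=d^{j\gamma}\|x_0\|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Identify $E_k$ with $\ell^p(V)$, with basis vectors $\delta_v$. If $v$ is a prefix of $k$ with $|v|<n$, then $T_k\delta_v=\delta_w$, where $w$ is the prefix of $k$ of length $|v|+1$; otherwise $T_k\delta_v=0$. So $T_k$ sends distinct basis vectors to distinct basis vectors or to $0$, which gives $\|T_k\|\le1$, and it raises the level by one, which gives $T_k^{n+1}=0$.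

(b) Let $K_w$ be the set of $k\in K$ with prefix $w$. For fixed $v$ with $|v|<n$, the $d$ sets $K_w$ with $w^-=v$ are disjoint. Since $p/2<1$, H\"older's inequality gives $\sum_{l=1}^d\tau_l^{p/2}\le d^{1-p/2}(\sum_l\tau_l)^{p/2}$ for $\tau_l\ge0$. Therefore
\[
\|Tx\|^p=\sum_{|v|<n}\ \sum_{w:\,w^-=v}\Big(\sum_{k\in K_w}|x(v,k)|^2\Big)^{p/2}\le d^{1-p/2}\sum_{|v|<n}\Big(\sum_{k\in K}|x(v,k)|^2\Big)^{p/2}\le d^{1-p/2}\|x\|^p,
\]
and $(1-\frac p2)/p=\gamma$.

(c) By the description in (a), $T^jx_0(w,k)=1$ if $w$ is the prefix of $k$ of length $j$, and $T^jx_0(w,k)=0$ otherwise. There are $d^j$ words $w$ of length $j$, each with $|K_w|=d^{n-j}$, so $\|T^jx_0\|=d^{j/p}d^{(n-j)/2}=d^{j\gamma}d^{n/2}$, and $\|x_0\|=d^{n/2}$.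
\end{proof}

To put the columns on separated scales, fix a bijection $\iota:K\to\{1,\dots,d^n\}$, let $t_k=2^{-\iota(k)}$ and $D=M_t$. For $a>0$ the operator $De^{aT}$ leaves every column invariant and acts on $E_k$ as $t_ke^{aT_k}$. By Lemma~\ref{lem:nilp}(a) it is invertible and its spectrum lies in $(0,\infty)$.

\section{The operator for $1<p<2$}\label{sec:operator}

A single block is a matrix and has both angles $0$; a gap can only appear in an infinite sum of blocks. We need $n\to\infty$, to reach all powers of $T$, and $d\to\infty$, to make the coefficient $a$ small. For $m\ge1$ let $d_m=2^m$, $n_m=m$, let $E^{(m)}$, $T^{(m)}$, $D^{(m)}$, $x_0^{(m)}$ be the corresponding objects of Section~\ref{sec:tree}, and for $1<p<\infty$ let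
\[
X_p=\Big(\bigoplus_{m\ge1}E^{(m)}\Big)_{\ell^p}.
\]
A block-diagonal operator $\bigoplus_mB_m$ on $X_p$ has norm $\sup_m\|B_m\|$. If it is bounded and every $B_m$ is invertible, then it is injective, and its range contains all finitely supported sequences and is therefore dense.

In this section $1<p<2$, $\gamma=\frac1p-\frac12$ and $0<\Omega<\pi$. Put
\[
a_m=\Omega\,d_m^{-\gamma},\qquad A_m=D^{(m)}e^{a_mT^{(m)}},\qquad A=\bigoplus_mA_m .
\]
Then $a_m\to0$, while $\|a_mT^{(m)}\|\le\Omega$ by Lemma~\ref{lem:tree}(b). Hence $\|A_m\|\le e^\Omega$, and $A$ is bounded and injective with dense range. When $m$ is fixed we drop it from $a$, $d$, $n$, $T$ and $x_0$.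

\subsection*{The resolvent}

On $E_k$ the operator $\lambda R(\lambda,A_m)$ is a power series in $aT_k$ whose radius of convergence is at least $|\arg\lambda|$ but may be smaller than $\Omega$, so the global bound $\|aT\|\le\Omega$ does not help near the positive axis. On each column the much better bound $\|aT_k\|\le a$ holds, but \eqref{eq:columns} charges for every column. The remedy is to subtract a multiplier with values $0$ and $1$, which costs nothing by \eqref{eq:mult}; the remainders are then summable by \eqref{eq:lacunary}.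

\begin{proposition}\label{prop:sect}
$A$ is sectorial and $\omega(A)=0$.
\end{proposition}

\begin{proof}
Let $\theta\in(0,\pi)$ and $\Lambda=\{\lambda\neq0:|\arg\lambda|\ge\theta\}$. It suffices to bound $\|\lambda R(\lambda,A_m)\|$ uniformly in $m$ and $\lambda\in\Lambda$: then $\bigoplus_mR(\lambda,A_m)$ is a bounded inverse of $\lambda-A$, the same bound holds for $\lambda R(\lambda,A)$, and $\theta$ is arbitrary. There are only finitely many $m$ with $a_m>\theta/4$, and each of them is covered by Lemma~\ref{lem:basic}(a).

Fix $m$ with $a=a_m\le\theta/4$ and $\lambda\in\Lambda$. Let $\lambda_k=\lambda/t_k\in\Lambda$ and $f_k(\zeta)=\lambda_k/(\lambda_k-e^\zeta)$. By Lemma~\ref{lem:nilp}(a), $\lambda R(\lambda,A_m)|_{E_k}=f_k(aT_k)$. For $|\zeta|<\theta/2$ we have $|\arg e^\zeta|<\theta/2$ and $e^{-\pi/2}\le|e^\zeta|\le e^{\pi/2}$. So \eqref{eq:angle} applies with $c=\sin(\theta/2)$: $f_k$ is holomorphic on this disc, and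
\[
|f_k(\zeta)-1|=\frac{|e^\zeta|}{|\lambda_k-e^\zeta|}\le\frac{e^{\pi/2}}{c\,|\lambda_k|},\qquad|f_k(\zeta)|\le\frac{|\lambda_k|}{c\,|e^\zeta|}\le\frac{e^{\pi/2}}c|\lambda_k| .
\]
Let $\eta_k=1$ if $|\lambda_k|\ge1$ and $\eta_k=0$ otherwise. Then $|f_k-\eta_k|\le H_k:=e^{\pi/2}c^{-1}\min(|\lambda_k|,|\lambda_k|^{-1})$ on the disc. Cauchy's estimate and Lemma~\ref{lem:tree}(a) give
\[
\|(f_k-\eta_k)(aT_k)\|\le\sum_{j\ge0}H_k\Big(\frac\theta2\Big)^{-j}a^j\le H_k\sum_{j\ge0}2^{-j}=2H_k .
\]
The operator $\lambda R(\lambda,A_m)-M_\eta$ acts on $E_k$ as $(f_k-\eta_k)(aT_k)$. By \eqref{eq:mult}, \eqref{eq:columns} and \eqref{eq:lacunary},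
\[
\|\lambda R(\lambda,A_m)\|\le1+2\sum_kH_k\le1+\frac{8e^{\pi/2}}{c},
\]
which depends neither on $m$ nor on $\lambda$.
\end{proof}

\subsection*{The calculus on large sectors}

For a general $\varphi$ there is no decay in $k$ and \eqref{eq:columns} is useless. Instead we expand in powers of $T$: the coefficients depend on the column, but they act as multipliers, and the series converges as soon as its radius $\theta$ exceeds $\Omega\ge\|aT\|$. The scales $t_k$ play no role here.

For $\theta\in(0,\pi)$ and $\varphi\in H^\infty_0(\Sigma_\theta)$ the integral \eqref{eq:calculus} converges in norm and $R(z,A)=\bigoplus_mR(z,A_m)$, where each $R(z,A_m)$ respects the columns. Hence $\varphi(A)=\bigoplus_m\varphi(A_m)$, and Lemma~\ref{lem:nilp}(b) gives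
\begin{equation}\label{eq:blocks}
\varphi(A_m)|_{E_k}=h_k(aT_k),\qquad h_k(\zeta)=\varphi(t_ke^\zeta).
\end{equation}

\begin{proposition}\label{prop:upper}
For $\theta\in(\Omega,\pi)$ and $\varphi\in H^\infty_0(\Sigma_\theta)$ we have $\|\varphi(A)\|\le\frac\theta{\theta-\Omega}\|\varphi\|_\infty$. Thus $\omega_H(A)\le\Omega$.
\end{proposition}

\begin{proof}
Fix $m$. For $|\zeta|<\theta$ we have $t_ke^\zeta\in\Sigma_\theta$, so $h_k(\zeta)=\sum_jh_{k,j}\zeta^j$ is holomorphic on this disc and bounded by $\|\varphi\|_\infty$, and $|h_{k,j}|\le\theta^{-j}\|\varphi\|_\infty$. Let $b_j=(h_{k,j})_{k\in K}$. By \eqref{eq:blocks}, $\varphi(A_m)=\sum_{j=0}^nM_{b_j}(aT)^j$, and \eqref{eq:mult} together with $\|aT\|\le\Omega$ gives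
\[
\|\varphi(A_m)\|\le\sum_{j\ge0}\Big(\frac\Omega\theta\Big)^j\|\varphi\|_\infty=\frac\theta{\theta-\Omega}\|\varphi\|_\infty .\qedhere
\]
\end{proof}

\subsection*{No calculus on small sectors}

The test function is $z^{is}=e^{is\log z}$, with the principal logarithm. It does not decay at $0$ and $\infty$, so we approximate it by functions in $H^\infty_0$; on a fixed block the passage to the limit concerns finitely many Taylor coefficients. The scales $t_k$ contribute only the unimodular factors $t_k^{is}$.

\begin{proposition}\label{prop:lower}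
If $A$ has a bounded $H^\infty(\Sigma_\theta)$-calculus, $\theta\in(0,\pi)$, then $\theta\ge\Omega$. Thus $\omega_H(A)\ge\Omega$.
\end{proposition}

\begin{proof}
Let $C$ be the constant of the calculus and $\kappa=\inf_{z\in\Sigma_\theta}|1+z|>0$. For $s\ge0$ and $l=1,2,\dots$ let
\[
\varphi_l(z)=z^{is}\cdot\frac{l}{l+z}\cdot\frac{lz}{1+lz}=z^{is}\cdot\frac1{1+z/l}\cdot\frac1{1+1/(lz)} .
\]
For $z\in\Sigma_\theta$ we have $|z^{is}|=e^{-s\arg z}\le e^{\theta s}$, and $z/l$ and $1/(lz)$ lie in $\Sigma_\theta$, so $\|\varphi_l\|_\infty\le\kappa^{-2}e^{\theta s}$. The middle factor is $O(|z|^{-1})$ at $\infty$ and the last is $O(|z|)$ at $0$, so $\varphi_l\in H^\infty_0(\Sigma_\theta)$. With $C'=C\kappa^{-2}$ we get $\|\varphi_l(A_m)\|\le\|\varphi_l(A)\|\le C'e^{\theta s}$ for all $l$ and $m$.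

Fix $m$. As $l\to\infty$, $\varphi_l(z)\to z^{is}$ uniformly on compact subsets of $\Sigma_\theta$, so $\varphi_l(t_ke^\zeta)\to t_k^{is}e^{is\zeta}$ uniformly for $|\zeta|\le\theta/2$, and the Taylor coefficients at $0$ converge. By \eqref{eq:blocks}, $\varphi_l(A_m)\to M_ue^{isaT}$ with $u_k=t_k^{is}$. Since $M_u$ is an isometry, $\|e^{isaT}\|\le C'e^{\theta s}$.

By Lemma~\ref{lem:tree}(c), the terms of $e^{isaT}x_0=\sum_{j=0}^n\frac{(isa)^j}{j!}T^jx_0$ lie on different levels, so no cancellation is possible. Projecting onto level $j\le n=m$ we find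
\[
C'e^{\theta s}\ge\frac{(sa)^j}{j!}\,\frac{\|T^jx_0\|}{\|x_0\|}=\frac{(sad^\gamma)^j}{j!}=\frac{(s\Omega)^j}{j!}.
\]
As $m$ is arbitrary, this holds for all $j\ge0$ and $s\ge0$. Multiply by $q^j$ with $q\in(0,1)$ and sum over $j$: $e^{q\Omega s}\le\frac{C'}{1-q}e^{\theta s}$ for all $s\ge0$. Letting $s\to\infty$ gives $q\Omega\le\theta$, and letting $q\to1$ gives $\Omega\le\theta$.
\end{proof}

\begin{remark}\label{rem:needed}
Proposition~\ref{prop:sect} uses both the separation of scales and $a_m\to0$, and it fails without either. Let $\|Z\|\le1$, $Z^{n+1}=0$, and let $y\neq0$ be such that $Z^jy$ is supported on level $j$ and $\|Z^ny\|=\|y\|$. For $|\zeta|<1$ the vector $x=\sum_{j=0}^n\zeta^{n-j}Z^jy$ satisfies $(Z-\zeta)x=-\zeta^{n+1}y$ and $\|x\|\ge\|y\|$. For $b>0$ we can write $e^{bZ}-e^{b\zeta}=G(Z-\zeta)$ with $\|G\|\le\sum_jjb^j/j!=be^b$, so $\|(e^{bZ}-e^{b\zeta})x\|\le be^b|\zeta|^{n+1}\|x\|$, and the factor tends to $0$ as $n\to\infty$. If $D^{(m)}$ is replaced by $I$, take $Z=d_m^{-\gamma}T^{(m)}$, $y=x_0^{(m)}$, $b=\Omega$: every $e^{\Omega\zeta}$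 lies in the spectrum, which therefore has points with argument arbitrarily close to $\Omega$. If instead $d_m=d$ is kept fixed, so that $a_m=a=\Omega d^{-\gamma}$, take $Z=T_k$ with $t_k=\frac12$, $y=\delta_\emptyset\in E_k$, $b=a$: every $\frac12e^{a\zeta}$ lies in the spectrum, and the angle of sectoriality is at least $a$. The hypothesis $p\neq2$ enters exactly here: for $p=2$ we have $\gamma=0$ and $a_m=\Omega$ for every choice of $d_m$.
\end{remark}

\section{Transfer to $\ell^p$ and $L^p$}\label{sec:transfer}

For $p>2$ breaking a row decreases the norm, so the shift must run toward the root, merging rows. This is the transpose of $T$, and duality gives the result with no further computation.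

\begin{proposition}\label{prop:model}
Let $p\in(1,\infty)\setminus\{2\}$ and $0<\Omega<\pi$. There is a bounded injective operator $A$ with dense range on $X_p$ such that $\omega(A)=0$ and $\omega_H(A)=\Omega$.
\end{proposition}

\begin{proof}
For $p<2$ this is Propositions~\ref{prop:sect}, \ref{prop:upper} and~\ref{prop:lower}. Let $p>2$, $p'=p/(p-1)\in(1,2)$, and let $B=\bigoplus_mB_m$ be the operator of Section~\ref{sec:operator} on $X_{p'}$. The space $X_{p'}$ is an $\ell^{p'}$-sum of finite-dimensional $\ell^2$-spaces, one for each row, so the bilinear pairing $\sum_m\sum_{v,k}x_m(v,k)y_m(v,k)$ identifies its dual isometrically with $X_p$. The adjoint $A=B'$ is the direct sum of the transposed matrices, which are invertible, so $A$ is bounded and injective with dense range. For bounded operators $\sigma(B')=\sigma(B)$ and $R(\lambda,B')=R(\lambda,B)'$. The map $C\mapsto C'$ is a linear isometry and so commutes with the norm-convergent integral \eqref{eq:calculus}, which gives $\varphi(B')=\varphi(B)'$. All norms in the definitions of the two angles are therefore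 the same for $B$ and $B'$.
\end{proof}

The space $X_p$ is not an $L^p$-space, because of its Euclidean rows. Random signs embed these rows in $\ell^p$ as uniformly complemented subspaces. Let $r_1,\dots,r_N$ be the coordinate functions on $\{\pm1\}^N$ with the uniform probability measure and expectation $\mathbb E$; they satisfy $\mathbb E[r_jr_l]=\delta_{jl}$ and $\mathbb E[r_j]=0$. We use the upper Khintchine inequality: for $1\le q<\infty$ there is a constant $\kappa_q$, independent of $N$, with $\|\sum_jb_jr_j\|_{L^q}\le\kappa_q\|b\|_2$ for all $b\in\mathbb C^N$.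

\begin{lemma}\label{lem:compl}
For $1<p<\infty$ there are bounded operators $J:X_p\to\ell^p$ and $Q:\ell^p\to X_p$ with $QJ=I$ and $\ker Q\neq\{0\}$.
\end{lemma}

\begin{proof}
Define $J_N:\ell^2_N\to L^p(\{\pm1\}^N)$ by $J_Nb=\sum_jb_jr_j$ and $Q_N:L^p(\{\pm1\}^N)\to\ell^2_N$ by $Q_Nf=(\mathbb E[fr_j])_{j\le N}$. Then $Q_NJ_N=I$, $Q_N1=0$ and $\|J_N\|\le\kappa_p$. For $\|b\|_2=1$,
\[
\Big|\sum_j(Q_Nf)_j\bar b_j\Big|=\Big|\mathbb E\Big[f\sum_j\bar b_jr_j\Big]\Big|\le\|f\|_{L^p}\Big\|\sum_j\bar b_jr_j\Big\|_{L^{p'}}\le\kappa_{p'}\|f\|_{L^p},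
\]
so $\|Q_N\|\le\kappa_{p'}$; this is where $p>1$ is used. The space $X_p$ is the $\ell^p$-sum of countably many spaces $\ell^2_{N_1},\ell^2_{N_2},\dots$. Each $L^p(\{\pm1\}^N)$ is isometric to $\ell^p_{2^N}$ after scaling by $2^{-N/p}$, so the $\ell^p$-sum of the spaces $L^p(\{\pm1\}^{N_l})$ is isometric to $\ell^p$. Take $J=\bigoplus_lJ_{N_l}$ and $Q=\bigoplus_lQ_{N_l}$.
\end{proof}

\begin{proposition}\label{prop:pairs}
Let $p\in(1,\infty)\setminus\{2\}$ and $0\le\omega<\Omega<\pi$. There is a bounded injective operator $\tilde A$ with dense range on $\ell^p$ such that $\omega(\tilde A)=\omega$ and $\omega_H(\tilde A)=\Omega$.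
\end{proposition}

\begin{proof}
Since $QJ=I$, the operator $JQ$ is a bounded projection with range $JX_p$ and kernel $\ker Q$, so $\ell^p=JX_p\oplus\ker Q$, and $J:X_p\to JX_p$ is an isomorphism with inverse $Q|_{JX_p}$. Let $A$ be as in Proposition~\ref{prop:model} and put
\[
\tilde A=JAQ+e^{i\omega}(I-JQ).
\]
On $JX_p$ this is $JAJ^{-1}$, and on $\ker Q\neq\{0\}$ it is $e^{i\omega}I$. Both parts are bounded and injective with dense range, hence so is $\tilde A$. By Lemmas~\ref{lem:basic}(b) and~\ref{lem:sum}, $\omega(\tilde A)=\max(0,\omega)=\omega$ and $\omega_H(\tilde A)=\max(\Omega,\omega)=\Omega$.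
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lp}]
Take $\omega=0$ in Proposition~\ref{prop:pairs}. The calculus is bounded for all $\theta\in(\Omega,\pi)$ by monotonicity.
\end{proof}

To reach general measure spaces we find $\ell^p$ inside $L^p(S,\mu)$.

\begin{lemma}\label{lem:Lp}
Let $1<p<\infty$. If $L^p(S,\mu)$ is infinite-dimensional, it contains a complemented subspace isometric to $\ell^p$.
\end{lemma}

\begin{proof}
We first find pairwise disjoint measurable sets $S_1,S_2,\dots$ with $0<\mu(S_j)<\infty$. Suppose that there is no such sequence. Call a set $F$ with $0<\mu(F)<\infty$ an \emph{atom} if every measurable $G\subseteq F$ has $\mu(G)=0$ or $\mu(F\setminus G)=0$, and \emph{bad} if it is not, up to a null set, a finite union of atoms. A bad set is not an atom, so it splits into two sets of positive measure, at least one of which is bad. Setting the other one aside and repeating the step with the bad one produces a disjoint sequence; so there are no bad sets. Two atoms $F,F'$ either have $\mu(F\cap F')=0$ or agree up to a null set. If there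 were infinitely many atoms $F_1,F_2,\dots$, no two of which agree up to a null set, then $S_j=F_j\setminus\bigcup_{l<j}F_l$ would be a disjoint sequence with $\mu(S_j)=\mu(F_j)$. So up to null sets there are finitely many atoms, and their indicators span all integrable simple functions. These are dense in $L^p(S,\mu)$, and a finite-dimensional subspace is closed, so $\dim L^p(S,\mu)<\infty$, a contradiction.

Let $g_j=\mu(S_j)^{-1/p}1_{S_j}$. These functions have norm $1$ and disjoint supports, so their closed span is isometric to $\ell^p$. Put $Pf=\sum_j\big(\int fg_j^{p-1}\,d\mu\big)g_j$. Then $Pg_j=g_j$. Since $(p-1)p'=p$, we have $\|g_j^{p-1}\|_{L^{p'}}=1$, and H\"older's inequality on $S_j$ gives $|\int fg_j^{p-1}\,d\mu|\le\|f1_{S_j}\|_{L^p}$. Hence $\|Pf\|_{L^p}^p\le\sum_j\|f1_{S_j}\|_{L^p}^p\le\|f\|_{L^p}^p$, and $P$ is a contractive projection onto the closed span.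
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
By Lemma~\ref{lem:Lp} it suffices to treat a Banach space $Y=Y_1\oplus Y_2$ with $Y_1$ isomorphic to $\ell^p$, $p\in(1,\infty)\setminus\{2\}$. Every pair satisfies $0\le\omega(A)\le\omega_H(A)<\pi$, because $\omega_H(A)$ is the infimum of a nonempty subset of $(\omega(A),\pi)$. Conversely, the pair $(\omega,\omega)$ is attained by $e^{i\omega}I$. For $\omega<\Omega$ let $A$ be a copy of the operator $\tilde A$ of Proposition~\ref{prop:pairs} on $Y_1$ and, if $Y_2\ne\{0\}$, equal to $e^{i\omega}I$ on $Y_2$. Then $A$ is bounded and injective with dense range, and Lemma~\ref{lem:sum} gives the pair $(\omega,\Omega)$.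
\end{proof}

\section{Hilbert spaces and finite dimension}\label{sec:equal}

In both cases of Theorem~\ref{thm:class}(b) the obstacle is the kernel of $A$: McIntosh's theorem is stated for injective operators, and for a singular matrix the contour in \eqref{eq:calculus} passes through an eigenvalue. Reflexivity allows us to split the kernel off.

\begin{lemma}\label{lem:split}
Let $A$ be sectorial on a reflexive space $X$. Then $X=\ker A\oplus\overline{\operatorname{ran}A}$ and $A=0\oplus A_1$, where $A_1$, the part of $A$ in $\overline{\operatorname{ran}A}$, is injective and sectorial with $\omega(A_1)=\omega(A)$. For $\theta>\omega(A)$, $A$ has a bounded $H^\infty(\Sigma_\theta)$-calculus if and only if $A_1$ does.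
\end{lemma}

\begin{proof}
For $\lambda<0$ let $C_\lambda=\lambda R(\lambda,A)$. These operators are uniformly bounded, $I-C_\lambda=-AR(\lambda,A)$, and $AC_\lambda=\lambda(C_\lambda-I)\to0$ in norm as $\lambda\uparrow0$. Given $x\in X$, reflexivity provides $\lambda_j\uparrow0$ such that $C_{\lambda_j}x$ converges weakly to some $y$. Closed subspaces are weakly closed. Applied to the graph of $A$, which contains $(C_{\lambda_j}x,AC_{\lambda_j}x)$, this gives $y\in\ker A$; applied to $\overline{\operatorname{ran}A}$, which contains $x-C_{\lambda_j}x$, it gives $x-y\in\overline{\operatorname{ran}A}$. So the two subspaces span $X$. On $\ker A$ we have $C_\lambda=I$. For $y\in D(A)$ we have $C_\lambda Ay=AC_\lambda y\to0$, so $C_\lambda x\to0$ for $x\in\overline{\operatorname{ran}A}$ by uniform boundedness. Hence the intersection is $\{0\}$, and the sum of the two closed subspaces is a topological direct sum. The resolvent $R(-1,A)$ leaves both subspaces invariant and has range $D(A)$, so $D(A)=\ker A\oplus(D(A)\cap\overline{\operatorname{ran}A})$ and $A=0\oplus A_1$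 with $A_1$ injective. The remaining claims follow from Lemmas~\ref{lem:basic}(c) and~\ref{lem:sum}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
Hilbert spaces and finite-dimensional spaces are reflexive. By Lemma~\ref{lem:split} it suffices to show that $A_1$ has a bounded $H^\infty(\Sigma_\theta)$-calculus for every $\theta>\omega(A_1)$.

Let $p=2$. McIntosh's theorem \cite{McI} states that an injective sectorial operator $B$ on a Hilbert space with a bounded $H^\infty(\Sigma_\theta)$-calculus for some $\theta>\omega(B)$ has it for all $\theta>\omega(B)$. It applies to $A_1$ on the Hilbert space $\overline{\operatorname{ran}A}$.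

Let the dimension be finite. Since $-1-A_1$ is a bijection from $D(A_1)$ onto the space, $A_1$ is everywhere defined, and being injective it is invertible. Let $\omega(A_1)<\nu<\theta$ and choose $0<r<R$ such that the finite set $\sigma(A_1)$ lies in $G=\Sigma_\nu\cap\{r<|z|<R\}$. For $\varphi\in H^\infty_0(\Sigma_\theta)$ the function $\varphi(z)R(z,A_1)$ is holomorphic on $\Sigma_\theta\setminus\sigma(A_1)$; it is $O(|z|^\varepsilon)$ at $0$ because $A_1$ is invertible, and $O(|z|^{-1-\varepsilon})$ at $\infty$. As in Lemma~\ref{lem:cauchy}, its integrals over the boundaries of $\Sigma_\nu\cap\{|z|<r\}$ and $\Sigma_\nu\cap\{|z|>R\}$ vanish. Subtracting them from \eqref{eq:calculus} leaves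
\[
\varphi(A_1)=\frac1{2\pi i}\int_{\partial G}\varphi(z)R(z,A_1)\,dz .
\]
The curve $\partial G\subset\Sigma_\theta$ is compact, avoids $\sigma(A_1)$ and does not depend on $\varphi$. Hence $\|\varphi(A_1)\|\le C\|\varphi\|_\infty$ with $C=\frac1{2\pi}\int_{\partial G}\|R(z,A_1)\|\,|dz|$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
``Dedicated to the memory of'',
\texttt{https://helda.helsinki.fi/\allowbreak bitstream/\allowbreak handle/\allowbreak 10138/\allowbreak 321713/\allowbreak Hytonen\_van\_Neerven\_\allowbreak Veraar\_Weis\_\allowbreak Volume2.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=1}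

\bibitem{McI}
A.~McIntosh, \emph{Operators which have an $H_\infty$ functional calculus}, Proc. CMA, ANU 14 (1986).

\end{thebibliography}
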